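\title{De Bruijn tori of every admissible size}

\begin{abstract}
An $(R,S;m,n)_k$-de Bruijn torus is a $k$-ary toroidal $R\times S$ array in which every $k$-ary $m\times n$ matrix appears exactly once as a contiguous block. We prove that such a torus exists if and only if $RS=k^{mn}$, $R>m$ or $R=m=1$, and $S>n$ or $S=n=1$. In particular, the conditions $R>m$, $S>n$, $RS=k^{mn}$ are sufficient, as had been conjectured. The alphabet is split into layers over prime fields. A single layer need not be a de Bruijn torus; it only has to locate a window once the other layers have located it partially. The proof uses Paterson's theorem on prime-power alphabets, for a prime alphabet and one range of sizes, and is otherwise self-contained.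
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k\ge2$ and $m,n,R,S\ge1$ be integers and let $A$ be an alphabet of $k$ symbols. A \emph{toroidal $R\times S$ array} is a map $T\colon\mathbb Z_R\times\mathbb Z_S\to A$, and its \emph{window} at the position $(r,c)$ is the $m\times n$ matrix with entries $T(r+i,c+j)$, $0\le i<m$, $0\le j<n$. The array is an \emph{$(R,S;m,n)_k$-de Bruijn torus}, briefly an \emph{$(R,S;m,n)_k$-torus}, if every $m\times n$ matrix over $A$ is the window at exactly one position. Such an array is an optimal map for finding one's position from a local view: the window determines the position, and no possible view is wasted. For $n=S=1$ it is a \emph{de Bruijn cycle of span $m$}, a cyclic sequence of length $k^m$ in which every word of length $m$ occurs once. In one dimension the length is forced; in two dimensions only the area is, and the question is which shapes $R\times S$ occur.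

There are two evident obstructions. Positions and matrices are in bijection, so $RS=k^{mn}$. And the torus cannot be too thin. Suppose $R\le m$, and let a constant matrix occur at $(r,c)$. Its $m$ rows cover all $R$ rows of the torus, so the columns $c,\dots,c+n-1$ of the torus are constant, and the same matrix occurs at $(r',c)$ for every $r'$. Hence $R=1$. Then all rows of every window are equal, and since $k\ge2$ this forces $m=1$. So $R>m$ or $R=m=1$, and by symmetry $S>n$ or $S=n=1$.

The conjecture posed in \cite{source} is that nothing else can go wrong: \emph{if $R>m$, $S>n$ and $RS=k^{mn}$, then an $(R,S;m,n)_k$-torus exists.} The results quoted there include $(k^m,k^{m(n-1)};m,n)_k$-tori for all $m,n,k$ except $n=2$ with $k$ even (Cock), $(k^2,k^2;2,2)_k$-tori for all $k$ (Iv\'anyi and T\'oth), and $(4st^2,4s^3t^2;2,2)_{2st}$-tori for all $s,t$. We prove the conjecture, together with the degenerate cases $R=m=1$ and $S=n=1$.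

\begin{theorem}\label{thm:main}
Let $k\ge2$ and $m,n,R,S\ge1$. An $(R,S;m,n)_k$-de Bruijn torus exists if and only if
\begin{enumerate}
\item[(i)] $RS=k^{mn}$,
\item[(ii)] $R>m$ or $R=m=1$,
\item[(iii)] $S>n$ or $S=n=1$.
\end{enumerate}
\end{theorem}

Necessity has just been shown. For sufficiency we quote one result without proof.

\begin{theorem}[Paterson \cite{paterson1,paterson2,paterson3}]\label{thm:paterson}
If $q$ is a prime power and \textup{(i)--(iii)} hold with $k=q$, then an $(R,S;m,n)_q$-torus exists.
\end{theorem}

The case $q=2$ is in \cite{paterson1}, and prime powers are treated in \cite{paterson2,paterson3}. We use Theorem~\ref{thm:paterson} at one place, in the proof of Proposition~\ref{prop:prime}, and only for $q=p$ prime, $m,n\ge2$ and size $p^r\times p^{mn-r}$ with $r\ge m$ and $mn-r\ge n$. In particular, the case $\min(m,n)=1$ of Theorem~\ref{thm:main} is proved here in full.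

\subsection*{Where the difficulty lies}
Write $k=\prod_pp^{a_p}$. By (i), $R=\prod_pp^{r_p}$ and $S=\prod_pp^{s_p}$ with $r_p+s_p=a_pmn$. If for every $p$ there is a $(p^{r_p},p^{s_p};m,n)_{p^{a_p}}$-torus $T_p$, we superimpose them: the entry at $(r,c)$ is the tuple of the $T_p(r,c)$. The $p$-th component of a window gives $r\bmod p^{r_p}$ and $c\bmod p^{s_p}$, and the Chinese remainder theorem gives $(r,c)$. But (ii) and (iii) do not pass from $R$ and $S$ to their prime-power parts. For $k=6$, $m=n=2$, $R=81$, $S=16$ the factors would be a binary $1\times16$ torus and a ternary $81\times1$ torus, and neither exists. The layers must therefore cooperate. Section~\ref{sec:example} shows how in this example.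

The general proof has two parts. The lifting lemma (Section~\ref{sec:lift}) adds a layer $\mathbb F_p$ to any existing torus and distributes the factor $p^{mn}$ of the area between the two side lengths in any prescribed way. So it suffices to build one torus, a \emph{core}, over a suitable squarefree divisor of $k$. Section~\ref{sec:reduction} shows that three kinds of core cover all parameters: one over a single prime whose parts of $R$ and $S$ are both large enough (Section~\ref{sec:prime}); one over two primes, the first too small in $R$ and the second too small in $S$ (Section~\ref{sec:two}); and one for the case that every prime is too small in $R$ (Section~\ref{sec:short}). The one-dimensional tools are collected in Section~\ref{sec:families}.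

\subsection*{Conventions and standard facts}
If $R'\mid R$ and $S'\mid S$, an $R'\times S'$ array is regarded as an $R\times S$ array by periodic repetition. If $RS=k^{mn}$, an $R\times S$ array is a torus as soon as every window determines its position, since an injection between finite sets of equal size is a bijection; this is how all tori below are verified. Transposition turns an $(R,S;m,n)_k$-torus into an $(S,R;n,m)_k$-torus. We write $v_p$ for the $p$-adic valuation. For a sequence $x\colon\mathbb Z\to A$, the shift is $(Ex)_i=x_{i+1}$, the sequence is \emph{$N$-periodic} if $E^Nx=x$, and $x[i,i+m)=(x_i,\dots,x_{i+m-1})$ is its \emph{$m$-window at $i$}. Three textbook facts are used throughout.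
\begin{enumerate}
\item[(E)] \emph{Euler circuits.} Let a finite directed graph (loops and multiple edges allowed) be \emph{balanced}, that is, every vertex has equal in- and outdegree, and let its edges lie in one connected component of the underlying undirected graph. Then it has an Euler circuit: a closed walk using every edge exactly once. A closed walk without repeated edges is called a \emph{closed trail}.
\item[(L)] \emph{Linear recurrences.} Let $\varphi\in\mathbb F_p[z]$ be monic of degree $N$ with $\varphi(0)\ne0$ and let $y$ be a sequence over $\mathbb F_p$. For every $i$, the map $x\mapsto x[i,i+N)$ is a bijection from the solutions of $\varphi(E)x=y$ onto $\mathbb F_p^N$: the equation is solved forward because $\varphi$ is monic and backward because $\varphi(0)\neq0$.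
\item[(F)] \emph{Frobenius.} In $\mathbb F_p[z]$ we have $(z^a\pm1)^{p^l}=z^{ap^l}\pm1$.
\end{enumerate}

\section{An $81\times16$ torus over six symbols}\label{sec:example}

We construct an $(81,16;2,2)_6$-torus over $\mathbb F_3\times\mathbb F_2$ as a pair $(X,Y)$ of a ternary and a binary layer.

\emph{The binary layer finds the column if it is told $r\bmod3$.} The four solutions of $y_i+y_{i+1}+y_{i+2}=0$ over $\mathbb F_2$ are the $3$-periodic sequences with periods $000$, $011$, $110$, $101$. At any given position, two consecutive entries determine the solution. Let $\kappa_0,\dots,\kappa_{15}$ be a de Bruijn cycle of span $2$ whose symbols are these four sequences, and let column $c$ of $Y$ be the sequence $\kappa_c$. If $r\bmod 3$ is known, the two columns of the window of $Y$ at $(r,c)$ identify $\kappa_c$ and $\kappa_{c+1}$, hence $c\bmod16$.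

\emph{The ternary layer has to find the row.} Its rows have period dividing $16$, and its windows must run through all $81$ ternary matrices. A natural choice is to let row $r$ alternate between two symbols. To read an ordered pair of symbols from a window row one needs the parity of $c$, which comes from $Y$, which needs $r\bmod3$, which must come from $X$. The circle is broken by a quantity that can be read without knowing $c$: the sum of the two symbols. Let $z$ be the ternary de Bruijn cycle of span $2$ with period $0,0,1,1,2,2,0,2,1$. Let $\eta$ be an $81$-periodic ternary sequence in which every pair of symbols occurs exactly once in each residue class of positions modulo $9$; it is read off from an Euler circuit of the graph with vertices $\mathbb F_3\times\mathbb Z_9$ and one edge from $(a,\rho)$ to $(b,\rho+1)$ for all $a,b,\rho$. Put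
\[
X(r,c)=\begin{cases}\eta(r),& c\text{ even},\\ z(r)-\eta(r),& c\text{ odd}.\end{cases}
\]

\emph{Decoding.} The two row sums of the window of $X$ at $(r,c)$ are $z(r)$ and $z(r+1)$, which give $r\bmod9$. Then $Y$ gives $c\bmod16$. The parity of $c$ tells which entries of the window are $\eta(r)$ and $\eta(r+1)$, and these together with $r\bmod9$ give $r\bmod81$. Since $81\cdot16=6^4$, the pair $(X,Y)$ is a torus.

The example suggests the notion that carries the whole proof: objects in which every window occurs once \emph{in each residue class of positions}, so that they refine a position that is already known modulo $t$.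

\section{Complete families of sequences}\label{sec:families}

A set $\mathcal F$ of sequences over $A$ is \emph{$m$-complete} if for every $i\in\mathbb Z$ the map $x\mapsto x[i,i+m)$ is a bijection $\mathcal F\to A^m$. If $|\mathcal F|=|A|^m$, it is enough to check injectivity. A shift $E^j\mathcal F$ of an $m$-complete family is $m$-complete, and so is the family of all pairs $(x,y)$ with $x$ and $y$ from $m$-complete families over two alphabets. An \emph{$(m;t,q)$-family} is an $m$-complete family $\mathcal F$ with $E^t\mathcal F=\mathcal F$ in which every $E^t$-orbit has exactly $q$ elements; its members are $tq$-periodic. For example, the shifts of a de Bruijn cycle of span $m$ form an $(m;1,|A|^m)$-family, and the four binary sequences of Section~\ref{sec:example} form a $(2;3,1)$-family. The members of such families will be the columns of our arrays.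

The case $q=1$ over a prime field can always be realized by a vector space.

\begin{lemma}\label{lem:codes}
Let $p$ be prime, $N\ge1$ and $0\le v\le N$. There is a $v$-complete $\mathbb F_p$-vector space of $N$-periodic sequences over $\mathbb F_p$.
\end{lemma}

\begin{proof}
We use induction on $N$. For $v=0$ take the zero space, for $v=N$ all $N$-periodic sequences. Let $0<v<N$.

Suppose $N\ge2v$. Let $V'$ be a space for the parameters $(N-v,v)$, and for $x'\in V'$ let $x$ be the $N$-periodic sequence with $x_i=x'_i$ for $0\le i<N$. As $x'$ is $(N-v)$-periodic, $x_{N-v+s}=x'_s$ for $0\le s<v$. A $v$-window of $x$ at $i\in[0,N-v)$ is the window of $x'$ at $i$. The window at $N-v+s$ is $(x'_s,\dots,x'_{v-1},x'_0,\dots,x'_{s-1})$, a fixed permutation of the window of $x'$ at $0$. So the sequences $x$ form a $v$-complete space.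

Suppose $N<2v$. Then $N>2(N-v)$, so the first case gives a space $V^*$ for $(N,N-v)$. View it in $\mathbb F_p^N$ and let $V$ be its orthogonal complement for the standard bilinear form, of dimension $v$. If $x\in V$ vanishes on a cyclic interval of length $v$, it is supported on the complementary cyclic interval $I'$ of length $N-v$. The restriction of $V^*$ to $I'$ is all of $\mathbb F_p^{I'}$, and $x$ is orthogonal to it, so $x=0$. Thus the window maps of $V$ are injective.
\end{proof}

To arrange columns into an array we have to list, for each column $c$, an orbit $\kappa_c$ and a vertical shift $h_c\in\mathbb Z_q$. Moving a window down adds the same amount to all shifts, so the list must contain every word of pairs exactly once \emph{up to a common shift}.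

\begin{lemma}\label{lem:circuits}
Let $K$ be a set of $C\ge1$ elements, let $q,t,w\ge1$ and $L=tC^wq^{w-1}$. Unless $w=2$, $q$ is even and $tC$ is odd, there is an $L$-periodic sequence $(\kappa,h)\colon\mathbb Z\to K\times\mathbb Z_q$ such that for every $\rho\in\mathbb Z_t$ the map
\[
(i,J)\longmapsto\bigl((\kappa_i,h_i+J),\dots,(\kappa_{i+w-1},h_{i+w-1}+J)\bigr)
\]
is a bijection from $\{i\in\mathbb Z_L: i\equiv\rho\pmod t\}\times\mathbb Z_q$ onto $(K\times\mathbb Z_q)^w$.
\end{lemma}

\begin{proof}
For $w=1$ take $h=0$ and let $\kappa_0,\dots,\kappa_{tC-1}$ repeat each element of $K$ at $t$ consecutive positions.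

Let $w\ge2$. A word up to common shift is described by its elements of $K$ and the differences of consecutive shifts. Consider the graph with edges $(\kappa_1,d_1,\kappa_2,\dots,d_{w-1},\kappa_w;\rho)$, where $\kappa_a\in K$, $d_a\in\mathbb Z_q$, $\rho\in\mathbb Z_t$, this edge going from the vertex $(\kappa_1,d_1,\dots,d_{w-2},\kappa_{w-1};\rho)$ to the vertex $(\kappa_2,d_2,\dots,d_{w-1},\kappa_w;\rho+1)$. There are $L$ edges and all in- and outdegrees equal $Cq$. A walk of $g\ge w-1$ steps can overwrite all entries of the vertex at will and adds $g$ to the residue, so every vertex reaches every other. An Euler circuit started at residue $0$ yields $L$-periodic sequences $\kappa_i,d_i$ whose $i$-th edge is $(\kappa_i,d_i,\dots,d_{i+w-2},\kappa_{i+w-1};i\bmod t)$.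

Define $h$ by $h_0=0$ and $h_{i+1}-h_i=d_i$; it is $L$-periodic if $\sum_{i\in\mathbb Z_L}d_i=0$. Each element of $\mathbb Z_q$ is the entry $d_1$ of $L/q$ edges, so the sum is $(L/q)\,q(q-1)/2$ modulo $q$. This vanishes if $q$ is odd, and for $q$ even it vanishes if and only if $L/q=tC^wq^{w-2}$ is even, which is the case outside the exception. Finally, given $\rho$ and a word $((k_a,f_a))_{1\le a\le w}$, the edge $(k_1,f_2-f_1,k_2,\dots,k_w;\rho)$ is the $i$-th edge for exactly one $i$, and then $J=f_1-h_i$ is the only shift that fits.
\end{proof}

The exception is real: the required bijections force each difference $h_{i+1}-h_i$ to take every value $L/q$ times, so in the excluded case the differences sum to $q/2\ne0$. For $q=1$ there is no exception, and the lemma gives a \emph{$(w;t)$-necklace} over $K$: a $t|K|^w$-periodic sequence in which each word of length $w$ occurs exactly once in each residue class of positions modulo $t$. For $t=1$ this is a de Bruijn cycle, and $\eta$ in Section~\ref{sec:example} is a $(2;9)$-necklace.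

Let $t\mid R$. An $R\times S$ array over $A$ is an \emph{$m\times n$ torus relative to $t$} if for every $\rho\in\mathbb Z_t$ each $m\times n$ matrix is the window at exactly one position $(r,c)$ with $r\equiv\rho\pmod t$. For $t=1$ this is a de Bruijn torus.

\begin{lemma}\label{lem:columns}
Let $\mathcal G$ be an $(m;t,q)$-family over $A$, let $n\ge1$ and $C=|A|^m/q$. Unless $n=2$, $q$ is even and $C$ is odd, there is an $m\times n$ torus relative to $t$ over $A$ of size $tq\times|A|^{mn}/q$.
\end{lemma}

\begin{proof}
Let $x^{(\kappa)}$, $\kappa\in K$, represent the $C$ orbits of $E^t$ on $\mathcal G$. Apply Lemma~\ref{lem:circuits} with $w=n$ and with its parameter $t$ equal to $1$; the period is $C^nq^{n-1}=|A|^{mn}/q$. Put $Y(r,c)=x^{(\kappa_c)}_{r+th_c}$. Fix $0\le\rho<t$ and a matrix with columns $v_1,\dots,v_n$. For each $a$ there is a unique member $E^{tf_a}x^{(k_a)}$ of $\mathcal G$, with $k_a\in K$ and $f_a\in\mathbb Z_q$, whose $m$-window at $\rho$ is $v_a$. Column $a$ of the window of $Y$ at $(\rho+tI,c)$ is the $m$-window at $\rho$ of $E^{t(h_{c+a-1}+I)}x^{(\kappa_{c+a-1})}$. So the matrix occurs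 there if and only if $(\kappa_{c+a-1},h_{c+a-1}+I)=(k_a,f_a)$ for all $a$, and this has exactly one solution $(c,I)$.
\end{proof}

Applied to the shifts of a $k$-ary de Bruijn cycle ($t=C=1$, $q=k^m$), the lemma gives tori of size $k^m\times k^{m(n-1)}$, with the exception $n=2$, $k$ even, that appears in the result of Cock quoted in the introduction.

Next we want long orbits. If $t\ge m$, a block of $t$ positions has room to store a counter with $m$ digits, encoded by Lemma~\ref{lem:codes} so that any $m$ cyclically consecutive entries reveal it. The difficulty is a window that overlaps two blocks and sees the end of one counter value and the beginning of the next. The remedy is to place the low-order digits first, because the low-order digits of a number are determined by those of its successor.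

\begin{lemma}\label{lem:odometer}
Let $p$ be prime, $t\ge m$ and $0\le c\le m$. There is an $(m;t,p^c)$-family over $\mathbb F_p$.
\end{lemma}

\begin{proof}
Let $\mathcal V$ be an $m$-complete space of $t$-periodic sequences, and for $u\in\mathbb F_p^m$ let $\hat u\in\mathcal V$ be the member with $\hat u[0,m)=u$. Identify $\mathbb F_p$ with $\{0,\dots,p-1\}$, and let $\pi$ act on $u=(u_0,\dots,u_{m-1})$ by adding $1$ modulo $p^c$ to the number $\sum_{i<c}u_ip^i$ and fixing the other coordinates. All cycles of $\pi$ have length $p^c$, and for every $l$ the first $l$ coordinates of $\pi u$ determine the first $l$ coordinates of $u$. Let $X(u)$ be the sequence that agrees with $\widehat{\pi^Bu}$ on the block $[tB,tB+t)$, for every $B\in\mathbb Z$. Then $E^tX(u)=X(\pi u)$, and $u=X(u)[0,m)$, so the $p^m$ sequences $X(u)$ are distinct and their $E^t$-orbits have length $p^c$.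

Consider the window of $X(u)$ at $tB+x$ with $0\le x<t$. If it lies in block $B$, it is a window of $\widehat{\pi^Bu}$. Otherwise its last $l=x+m-t$ entries, $0<l<m$, are the first $l$ coordinates of $\pi^{B+1}u$. They determine the first $l$ coordinates of $\pi^Bu$, which are the entries of the $t$-periodic sequence $\widehat{\pi^Bu}$ at $t,\dots,t+l-1$. In both cases the window of $\widehat{\pi^Bu}$ at $x$ is determined, hence $\pi^Bu$, hence $u$.
\end{proof}

For $p=m=t=c=2$ the family consists of the even shifts of the sequence with period $00\,10\,01\,11$; its $2$-windows are $00,10,01,11$ at even and $01,00,11,10$ at odd positions.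

\begin{corollary}\label{cor:relative}
Let $p$ be prime, $t\ge m$, $n\ge1$ and $0\le\alpha<m$. There is an $m\times n$ torus relative to $t$ over $\mathbb F_p$ of size $tp^\alpha\times p^{mn-\alpha}$.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:columns} to an $(m;t,p^\alpha)$-family. If $q=p^\alpha$ is even, then $p=2$ and $C=2^{m-\alpha}$ is even, so the exception does not occur.
\end{proof}

The last tool makes orbits longer by gluing them. Two $E^t$-orbits $O,O'$ of an $(m;t,q)$-family are \emph{adjacent} if there are $x\in O$, $x'\in O'$ and a position $i$ with $x[i,i+m-1)=x'[i,i+m-1)$. A set of orbits is \emph{connected} if it is connected as a graph under adjacency.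

\begin{lemma}\label{lem:merge}
Let $\mathcal F$ be an $(m;t,q)$-family over $A$. The set of all its orbits is connected. If the orbits are partitioned into connected sets of $N$ orbits each, then there is an $(m;t,qN)$-family over $A$.
\end{lemma}

\begin{proof}
Let $\Gamma$ be the graph with vertices $A^{m-1}\times\mathbb Z_t$ and edges $A^m\times\mathbb Z_t$, the edge $(w_0\dots w_{m-1};b)$ going from $(w_0\dots w_{m-2};b)$ to $(w_1\dots w_{m-1};b+1)$. For a sequence $x$ put $\varepsilon_i(x)=(x[i,i+m);i\bmod t)$; then $\varepsilon_{i+tB}(x)=\varepsilon_i(E^{tB}x)$. For $x\in\mathcal F$ the edges $\varepsilon_0(x),\dots,\varepsilon_{tq-1}(x)$ form a closed walk, and they are the edges $\varepsilon_b(x')$ with $0\le b<t$ and $x'$ in the orbit of $x$. By completeness, $(x',b)\mapsto\varepsilon_b(x')$ is a bijection from $\mathcal F\times\{0,\dots,t-1\}$ onto the edges of $\Gamma$. So each orbit gives a closed trail of length $tq$, these trails partition the edges, and two orbits are adjacent if and only if their trails share a vertex. In $\Gamma$ every vertex reaches every other, by a walk of suitable length $g\ge m-1$.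 The trails that contain consecutive edges of a walk are equal or share a vertex, so the set of all orbits is connected.

The union of the trails of a connected set of $N$ orbits is balanced and connected, so by (E) it has an Euler circuit of length $tqN$. Start it at a vertex of residue $0$, let $x_i$ be the first symbol of its $i$-th edge, and extend with period $tqN$; the $i$-th edge is then $\varepsilon_i(x)$. Consider all pairs $(x,B)$ with $x$ coming from one of the circuits and $B\in\mathbb Z_{qN}$. Given $i$ and $w\in A^m$, the sequence $E^{tB}x$ has window $w$ at $i$ if and only if $\varepsilon_{i+tB}(x)=(w;i\bmod t)$. This edge lies at one place of one circuit, so exactly one pair qualifies. Hence the sequences $E^{tB}x$ are distinct for distinct pairs and form an $(m;t,qN)$-family.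
\end{proof}

\section{Lifting by a prime}\label{sec:lift}

\begin{lemma}\label{lem:lift}
Suppose an $(R_0,S_0;m,n)_{k_0}$-torus exists. Let $p$ be prime and $\rho,\sigma\ge0$ with $\rho+\sigma=mn$. Then an $(R_0p^\rho,S_0p^\sigma;m,n)_{k_0p}$-torus exists.
\end{lemma}

Here $p$ may divide $k_0$. The old torus $T_0$, repeated periodically, cuts the new one into $R_0\times S_0$ blocks and tells the position of a window inside its block. The new layer has to tell the block $(I,J)\in\mathbb Z_{p^\rho}\times\mathbb Z_{p^\sigma}$. This is a two-dimensional version of Lemma~\ref{lem:odometer}: the $mn$ digits of $I$ and $J$ are written into an $m\times n$ matrix, which is spread over the block by a product of two complete spaces. A window may now meet four blocks, and the placement of the digits is what makes it decodable.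

\begin{proof}
By the necessity of (ii) and (iii), $R_0\ge m$ and $S_0\ge n$. So Lemma~\ref{lem:codes} gives an $m$-complete space $\mathcal V$ of $R_0$-periodic sequences and an $n$-complete space $\mathcal W$ of $S_0$-periodic sequences over $\mathbb F_p$. Let $\varphi_0,\dots,\varphi_{m-1}$ be the basis of $\mathcal V$ with $\varphi_i(x)=\delta_{ix}$ for $0\le x<m$, and $\psi_0,\dots,\psi_{n-1}$ the basis of $\mathcal W$ with $\psi_j(y)=\delta_{jy}$ for $0\le y<n$.

\emph{The digit matrix.} Write $\rho=gm+h$ with $0\le h<m$. Among the cells $(i,j)\in[0,m)\times[0,n)$ let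
\[
\mathcal R=\{(i,j):j<g\}\cup\{(i,g):i<h\}
\]
be the $\rho$ \emph{row cells} and let $\mathcal C$ be the set of the other $\sigma$ cells, the \emph{column cells}. Write the base-$p$ digits of $I\in\mathbb Z_{p^\rho}$ into $\mathcal R$ row by row, and those of $J\in\mathbb Z_{p^\sigma}$ into $\mathcal C$ column by column, least significant first. Denote the digit in cell $(i,j)$ by $D_{ij}(I)$ or $D_{ij}(J)$, and the resulting matrix by $U(I,J)$. For $m=3$, $n=4$, $\rho=7$ and digits $I_0,I_1,\dots$ and $J_0,J_1,\dots$,
\[
U(I,J)=\begin{pmatrix}I_0&I_1&I_2&J_2\\ I_3&I_4&J_0&J_3\\ I_5&I_6&J_1&J_4\end{pmatrix}.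
\]
The sets $\mathcal R_\mu=\{(i,j)\in\mathcal R:i<\mu\}$ and $\mathcal C_\nu=\{(i,j)\in\mathcal C:j<\nu\}$ hold initial segments of the digits. Hence $D(I+1)$ on $\mathcal R_\mu$ determines $D(I)$ on $\mathcal R_\mu$, and $D(J+1)$ on $\mathcal C_\nu$ determines $D(J)$ on $\mathcal C_\nu$. For $0\le x<R_0$ and $0\le y<S_0$ put
\[
Y(R_0I+x,\;S_0J+y)=\sum_{i,j}\varphi_i(x)\,\psi_j(y)\,U_{ij}(I,J).
\]
We show that the window of $Y$ at $(R_0I+x,S_0J+y)$ together with $(x,y)$ determines $(I,J)$. Then $(T_0,Y)$ is the required torus. Below, ``known'' means determined by the window of $Y$ and $(x,y)$.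

\emph{Anatomy of a window.} Let $\mu=\max(0,x+m-R_0)<m$ and $\nu=\max(0,y+n-S_0)<n$. The last $\mu$ rows of the window, the \emph{head rows}, have residues $0,\dots,\mu-1$ modulo $R_0$ and lie in row block $I+1$; the others lie in row block $I$. The last $\nu$ columns, the \emph{head columns}, have residues $0,\dots,\nu-1$ modulo $S_0$ and lie in column block $J+1$; the others lie in column block $J$. For $J'\in\{J,J+1\}$ and $0\le j<n$ let $v_j(J')\in\mathbb F_p^m$ be the vector, indexed by the window rows, whose entry in the row of residue $x'$ and block $I'$ is $\sum_i\varphi_i(x')U_{ij}(I',J')$. Its entry in the head row of residue $i$ is $U_{ij}(I+1,J')$. The window column of residue $y'$ in block $J'$ equals $\sum_j\psi_j(y')v_j(J')$. The following observation will be used twice.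
\begin{enumerate}
\item[($\ast$)] If $v_j(J')$ is known for all $j$ in a set that contains the column of every row cell, then $U_{ij}(I,J')$ is known for these $j$ and all $i$.
\end{enumerate}
Indeed, the head rows show $D(I+1)$ on $\mathcal R_\mu$, so $D(I)$ is known on $\mathcal R_\mu$. The entry $U_{ij}(I+1,J')$ in head row $i$ differs from $U_{ij}(I,J')$ only if $(i,j)\in\mathcal R_\mu$, and then by the known amount $D_{ij}(I+1)-D_{ij}(I)$. Subtracting it turns $v_j(J')$ into the $m$-window at $x$ of $\sum_iU_{ij}(I,J')\varphi_i\in\mathcal V$, and $\mathcal V$ is $m$-complete.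

\emph{Step 1: $v_j(J)$ is known for $j<\nu$.} The head column of residue $j$ equals $v_j(J+1)$. If $\nu\le g$, the columns $j<\nu$ of $U$ consist of row cells, so $v_j(J)=v_j(J+1)$. Let $\nu>g$. This is where the shape of $\mathcal R$ matters: every row cell has $j\le g<\nu$, so ($\ast$) applies to the set $\{j<\nu\}$ and $J'=J+1$. It gives $D(J+1)$ on $\mathcal C_\nu$, hence $D(J)$ on $\mathcal C_\nu$. For $j<\nu$ the entry of $v_j(J)-v_j(J+1)$ in the row of residue $x'$ is $\sum_{i:(i,j)\in\mathcal C}\varphi_i(x')\bigl(D_{ij}(J)-D_{ij}(J+1)\bigr)$, since the row cells cancel, and this is known.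

\emph{Step 2: all $v_j(J)$ are known.} The vector $\sum_j\psi_j(y')v_j(J)$ is known for the $n$ cyclically consecutive residues $y'$ of the window columns: it is a window column if that column is not a head column, and it is $v_{y'}(J)$ if $y'<\nu$. Applying the $n$-completeness of $\mathcal W$ in each of the $m$ coordinates, we obtain all $v_j(J)$.

\emph{Step 3.} Now ($\ast$) with $J'=J$ and all $j$ gives $U(I,J)$, that is, $I$ and $J$.
\end{proof}

\section{Reduction to three kinds of core}\label{sec:reduction}

Assume (i)--(iii) and write $k=\prod p^{a_p}$, $R=\prod p^{r_p}$, $S=\prod p^{s_p}$, with products over the primes $p\mid k$ and $r_p+s_p=a_pmn$. A \emph{core} is an $(R_0,S_0;m,n)_{k_0}$-torus, where $k_0=\prod_{p\in Q}p$ for a nonempty set $Q$ of primes dividing $k$, such that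
\begin{equation}\label{eq:core}
0\le r_p-v_p(R_0)\le(a_p-1)mn\qquad(p\in Q).
\end{equation}

\begin{lemma}\label{lem:core}
If a core exists, then an $(R,S;m,n)_k$-torus exists.
\end{lemma}

\begin{proof}
Let $b_p=a_p-1$ for $p\in Q$ and $b_p=a_p$ otherwise. For $p\notin Q$ we have $v_p(R_0)=0$, because $R_0\mid k_0^{mn}$, and $0\le r_p\le a_pmn$. So for every $p\mid k$ the number $r_p-v_p(R_0)$ lies in $[0,b_pmn]$ and is a sum of $b_p$ integers $\rho\in[0,mn]$. Apply Lemma~\ref{lem:lift} once for each summand. The result is a torus over $k$ symbols with $R$ rows, hence with $k^{mn}/R=S$ columns.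
\end{proof}

The cores come from the following three propositions, proved in Sections~\ref{sec:prime}, \ref{sec:two} and~\ref{sec:short}.

\begin{proposition}\label{prop:prime}
Let $p$ be prime and $r,s\ge0$ with $r+s=mn$. Assume that $p^r>m$ or $m=1$, and that $p^s>n$ or $n=1$. Then a $(p^r,p^s;m,n)_p$-torus exists.
\end{proposition}

\begin{proposition}\label{prop:two}
Let $p\ne\ell$ be primes, $m,n\ge2$ and $\alpha,\beta\ge0$ with $p^\alpha\le m$ and $\ell^\beta\le n$. Then a $(p^\alpha\ell^{mn-\beta},\,p^{mn-\alpha}\ell^\beta;m,n)_{p\ell}$-torus exists.
\end{proposition}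

\begin{proposition}\label{prop:short}
Let $R>m\ge2$ with $p^{v_p(R)}\le m$ for every prime $p$, let $k_0$ be the product of the primes dividing $R$, and let $n\ge1$. Then an $(R,k_0^{mn}/R;m,n)_{k_0}$-torus exists.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
It remains to prove sufficiency, and by Lemma~\ref{lem:core} it is enough to find a core. Call a prime $p\mid k$ \emph{row-small} if $m\ge2$ and $p^{r_p}\le m$, \emph{column-small} if $n\ge2$ and $p^{s_p}\le n$, and \emph{neutral} if it is neither. No prime is both row-small and column-small, since that would give $2^{mn}\le p^{a_pmn}\le mn$. After a transposition if necessary, one of the following cases holds.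

\emph{Some prime $p$ is neutral.} Let $\rho^*$ be the least $\rho\ge0$ such that $p^\rho>m$ or $m=1$, and $\sigma^*$ the least $\sigma\ge0$ such that $p^\sigma>n$ or $n=1$. Then $r_p\ge\rho^*$ and $s_p\ge\sigma^*$. Also $\rho^*+\sigma^*\le mn$: we have $\rho^*\le m$ and $\sigma^*\le n$, so this follows from $m+n\le mn$ if $m,n\ge2$, while $\rho^*=0$ if $m=1$ and $\sigma^*=0$ if $n=1$. Put $r=\max\bigl(\rho^*,\,r_p-(a_p-1)mn\bigr)$ and $s=mn-r$. Then $\rho^*\le r\le r_p$ and $r_p-r\le(a_p-1)mn$. Since $r_p-(a_p-1)mn=mn-s_p\le mn-\sigma^*$, both terms of the maximum are at most $mn-\sigma^*$, so $s\ge\sigma^*$. The torus of Proposition~\ref{prop:prime} is a core with $Q=\{p\}$.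

\emph{Some prime $p$ is row-small and some prime $\ell$ is column-small.} Then $m,n\ge2$ and $p\ne\ell$. The torus of Proposition~\ref{prop:two} with $\alpha=r_p$, $\beta=s_\ell$ is a core with $Q=\{p,\ell\}$: in \eqref{eq:core} we have $r_p-\alpha=0$ and $r_\ell-(mn-\beta)=(a_\ell-1)mn$.

\emph{All primes are row-small.} Then $m\ge2$, so $R>m$ by (ii). The torus of Proposition~\ref{prop:short} is a core with $Q$ the set of primes dividing $R$ and $R_0=R$.
\end{proof}

Conditions (ii) and (iii) entered only in the last case, where $R>m$ is a hypothesis of Proposition~\ref{prop:short}; in the first two cases they follow from the shape of the factorizations. For $k=6$, $m=n=2$ and $R=2^a3^b$, a neutral prime exists when $a=2$ or $b\in\{1,2,3\}$, and the remaining admissible values $R=81,162,16,8$ fall under the second case.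

\section{A prime alphabet}\label{sec:prime}

When one side of the torus is at most $p^m$ (or $p^n$), Lemma~\ref{lem:columns} reduces Proposition~\ref{prop:prime} to a partition of the $m$-words into cycles of equal length. A linear recurrence gives the shortest possible cycles; the task is to glue them in groups of a prescribed size.

\begin{lemma}\label{lem:factor}
Let $p$ be prime and $r\le m<p^r$. There is an $(m;1,p^r)$-family over $\mathbb F_p$.
\end{lemma}

\begin{proof}
Let $\Delta=E-1$, let $\rho_m$ be the least $\rho$ with $p^\rho>m$, and let $\mathcal G_m=\{x:\Delta^mx=\mathbf 1\}$, where $\mathbf 1$ is the constant sequence $1$. By (L), $\mathcal G_m$ is $m$-complete, and it is $E$-invariant. For $x\in\mathcal G_m$ we have $\Delta^jx=0$ if and only if $j>m$, and $E^{p^l}-1=\Delta^{p^l}$ by (F). So $x$ is $p^l$-periodic if and only if $l\ge\rho_m$, and its orbit has length exactly $p^{\rho_m}$. Thus $\mathcal G_m$ is an $(m;1,p^{\rho_m})$-family with $p^{m-\rho_m}$ orbits. Let $P(m,e)$ be the statement that these orbits can be partitioned into connected sets of $p^e$ orbits each. By Lemma~\ref{lem:merge},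 $P(m,e)$ gives the family for $r=\rho_m+e$, so it suffices to prove $P(m,e)$ for $0\le e\le m-\rho_m$. We use induction on $m$. The extreme case $e=m-\rho_m$ is the first assertion of Lemma~\ref{lem:merge}, and for $m=1$, where $\rho_1=1$, it is the only case.

Let $0\le e<m+1-\rho_{m+1}$. Then $e\le m-\rho_m$, so $P(m,e)$ holds. The map $\Delta\colon\mathcal G_{m+1}\to\mathcal G_m$ commutes with $E$ and is onto, with fibers $\{\hat x+\lambda\mathbf 1:\lambda\in\mathbb F_p\}$. It lifts adjacency: if $x,y\in\mathcal G_m$ have the same $(m-1)$-window at $0$ and $\hat x,\hat y$ are preimages with $\hat x_0=\hat y_0$, then $\hat x_{i+1}=\hat x_i+x_i$ and $\hat y_{i+1}=\hat y_i+y_i$ show that $\hat x,\hat y$ have the same $m$-window at $0$. The preimage of an orbit $O$ of $\mathcal G_m$ is $E$-invariant and has $p^{\rho_m+1}$ elements.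

If $\rho_{m+1}=\rho_m+1$, this preimage is a single orbit. So orbits correspond bijectively, adjacent orbits have adjacent preimages, and $P(m+1,e)$ follows.

Otherwise $\rho_{m+1}=\rho_m$, and the preimage of $O$ consists of $p$ orbits. Each is mapped onto $O$, hence bijectively, so the $p$ preimages of any $x\in O$ lie one in each. Take a set of the partition and a spanning tree of it. For each tree edge $OO'$ choose $x\in O$ and $y\in O'$ with the same $(m-1)$-window at $0$, and match the orbit over $O$ containing $\hat x$ with the orbit over $O'$ containing $\hat y$ when $\hat x_0=\hat y_0$. This is a bijection between the orbits over $O$ and those over $O'$, and matched orbits are adjacent. Following the matchings from each of the $p$ orbits over a root of the tree, we obtain $p$ disjoint copies of the tree that cover all orbits over the set. Each copy is a connected set of $p^e$ orbits, which proves $P(m+1,e)$.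
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:prime}]
If $m=n=1$, list the elements of $\mathbb F_p$ in a $p\times1$ or $1\times p$ array. Suppose $m\ge2$, so that $p^r>m$, and suppose further that $n=1$ or $r<m$. In both cases $r\le m$. Lemma~\ref{lem:columns} applied to the family of Lemma~\ref{lem:factor}, with $t=1$, $q=p^r$, $C=p^{m-r}$, gives a torus of size $p^r\times p^{mn-r}$. The exception does not occur: it needs $n=2$ and $p=2$, and then $r<m$ makes $C$ even. The transposed argument covers the case that $n\ge2$ and either $m=1$ or $s<n$. What remains is $m,n\ge2$, $r\ge m$, $s\ge n$, and here Theorem~\ref{thm:paterson} applies, since $p^r>m$ and $p^s>n$.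
\end{proof}

\section{Two primes, small in different directions}\label{sec:two}

We prove Proposition~\ref{prop:two}. Transposition exchanges $(p,\alpha,m)$ with $(\ell,\beta,n)$, so we may assume that $p=2$ or $3\le\ell<p$. From $p^\alpha\le m$ and $\ell^\beta\le n$ we get $\alpha\le m-1$ and $\beta\le n-1$. With $\sigma=mn-\alpha$ it follows that
\begin{equation}\label{eq:sigma}
\sigma\ge m(n-1)+1\ge2n-1,\qquad mn-\beta\ge n(m-1)+1\ge m.
\end{equation}
The torus will be a pair $(X,Y)$ as in Section~\ref{sec:example}. The layer $Y$ over $\mathbb F_p$ comes from Corollary~\ref{cor:relative}; given $r$ modulo a power $t\ge m$ of $\ell$, it yields $r\bmod p^\alpha$ and $c\bmod p^\sigma$. The layer $X$ over $\mathbb F_\ell$ has size $\ell^{mn-\beta}\times p^\sigma\ell^\beta$ and two duties: to reveal $r\bmod t$ with no outside information, and to reveal $r\bmod\ell^{mn-\beta}$ and $c\bmod\ell^\beta$ once $c\bmod p^\sigma$ is known. The Chinese remainder theorem then gives the position, and the area is $(p\ell)^{mn}$ as required. The rows of $X$ must show all $n$-windows although $\ell^\beta\le n$; they can do so by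 using the long period $p^\sigma$.

\subsection*{The case $p=2$}
The row sum in the example was the operator $E+1$. In general we use an operator $\lambda(E)$ that maps the rows of $X$ to the rows of a torus $Z$ with narrower windows, narrow enough for a torus with $\ell^\beta$ columns to exist. Let $n_0=\max(1,\beta)\le n$, $N=n-n_0$ and $t=\ell^{mn_0-\beta}$.

\emph{The torus $Z$} is a $(t,\ell^\beta;m,n_0)_\ell$-torus. For $\beta=0$ it is a de Bruijn cycle of span $m$ written as a column. For $\beta\ge1$ apply Lemma~\ref{lem:columns} to the shifts of a de Bruijn cycle of span $\beta$ over $\mathbb F_\ell$, with $\beta\times m$ windows; here $q=\ell^\beta$ is odd, so there is no exception. The size is $\ell^\beta\times\ell^{\beta(m-1)}$, and we transpose. In both cases $t\ge\ell^{m-1}\ge m$.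

\emph{The polynomial $\lambda$.} By \eqref{eq:sigma}, $N<n\le\sigma<2^\sigma$, so $N=\sum_{j=1}^\sigma\epsilon_j2^{j-1}$ with $\epsilon_j\in\{0,1\}$. Let $\lambda(z)=\prod_{\epsilon_j=1}(z^{2^{j-1}}+1)\in\mathbb F_\ell[z]$. It is monic of degree $N$, has $\lambda(0)=1$, and divides $\prod_{j=1}^\sigma(z^{2^{j-1}}+1)=(z^{2^\sigma}-1)/(z-1)$.

\emph{The layer $X$.} Let $\eta$ be an $(m;t)$-necklace over $\mathbb F_\ell^N$; its period is $t\ell^{mN}=\ell^{mn-\beta}$. By (L) there is a unique sequence $X(r,\cdot)$ with $\lambda(E)X(r,\cdot)=Z(r,\cdot)$ and $N$-window $\eta(r)$ at position $0$. As $Z(r,\cdot)$ is $\ell^\beta$-periodic, $X(r,\cdot)$ is annihilated by $(z^{\ell^\beta}-1)\lambda(z)=(z-1)^{\ell^\beta}\lambda(z)$ at $z=E$. This polynomial divides $\bigl((z-1)\lambda(z)\bigr)^{\ell^\beta}$, which divides $(z^{2^\sigma}-1)^{\ell^\beta}=z^{2^\sigma\ell^\beta}-1$. So the rows of $X$ are $2^\sigma\ell^\beta$-periodic, and $X$ has period $\ell^{mn-\beta}$ in $r$.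

\emph{Decoding.} Let $Y$ be a binary torus relative to $t$ of size $t2^\alpha\times2^\sigma$, and consider the window of $(X,Y)$ at $(r,c)$. Applying $\lambda(E)$ to a row segment of length $n$ yields $n-N=n_0$ entries, so the $X$-part gives the $m\times n_0$ window of $Z$ at $(r,c)$, hence $r\bmod t$ and $c\bmod\ell^\beta$. Then $Y$ gives $r\bmod2^\alpha$ and $c\bmod2^\sigma$, so $c$ is known. For $0\le i<m$ the row $Z(r+i,\cdot)$ is known, and so are $n\ge N$ consecutive entries of $X(r+i,\cdot)$ at the known position $c$. By (L) the whole row $X(r+i,\cdot)$ is known, and with it $\eta(r+i)$. The word $\eta(r),\dots,\eta(r+m-1)$ and $r\bmod t$ give $r\bmod\ell^{mn-\beta}$.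

\subsection*{The case $3\le\ell<p$}
For odd $p$ a divisor $\lambda$ of the right degree need not exist: $(z^{5^\sigma}-1)/(z-1)$ has no root in $\mathbb F_3$, its values at $0,1,-1$ being $1,5^\sigma,1$. We replace $\lambda$ by a nonlinear invariant. Choose one representative $w_j$ in each class of $\mathbb F_\ell^n$ modulo constant vectors, and build rows all of whose $n$-windows are representatives. If a constant is added to such a row, any window reveals the constant. The difficulty is to give these rows the period $p^\sigma\ell^\beta$, and for this we run them along cycles of the two coprime lengths $M$ and $M-1$, where $M=\ell^{n-1}$. Put $q'=\ell^\beta$; it divides $M$ because $\beta\le n-1$.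

\emph{Representatives.} Let $d_0,\dots,d_{M-1}$ be a de Bruijn cycle of span $n-1$ over $\mathbb F_\ell$, rotated so that $d_0=\dots=d_{n-2}=0$. Each symbol occurs $\ell^{n-2}$ times and $\sum_{e\in\mathbb F_\ell}e=0$ because $\ell$ is odd, so $\sum_jd_j=0$, and the sequence with $h_0=0$, $h_{j+1}=h_j+d_j$ is $M$-periodic. Let $w_j=h[j,j+n)$ for $j\in\mathbb Z_M$. The vector of consecutive differences of $w_j$ is $d[j,j+n-1)$, which runs once through $\mathbb F_\ell^{n-1}$. Hence every $w\in\mathbb F_\ell^n$ can be written uniquely as $w=w_j+e(1,\dots,1)$ with $j\in\mathbb Z_M$, $e\in\mathbb F_\ell$.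

\emph{Two compatible permutations.} Call a permutation $\tau$ of $\mathbb Z_M$ \emph{compatible} if, for all $j$, the last $n-1$ entries of $w_j$ are the first $n-1$ entries of $w_{\tau(j)}$. The permutation $\pi_1(j)=j+1$ is compatible. Since $h_0=\dots=h_{n-1}=0$, we have $w_0=0^n$, the word $w_{M-1}$ ends in $0^{n-1}$, and $w_1$ begins with $0^{n-1}$. So the permutation $\pi_2$ with $\pi_2(0)=0$, $\pi_2(M-1)=1$ and $\pi_2(j)=j+1$ otherwise is compatible, and $\pi_2^{M-1}=\mathrm{id}$.

\emph{Rows of period $p^\sigma q'$.} Choose $b'\in[0,M-1]$ with $p^\sigma+b'\equiv M/q'\pmod M$, and put $b=(M-1)b'$, $a=p^\sigma-b$. Here $\ell<p$ is used: by \eqref{eq:sigma}, $p^\sigma\ge\ell^{2n-2}=M^2>b$, so $a>0$. Let $\tau_0,\dots,\tau_{p^\sigma-1}$ be $a$ copies of $\pi_1$ followed by $b$ copies of $\pi_2$, extended to all indices with period $p^\sigma$. Then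
\[
\Pi:=\tau_{p^\sigma-1}\cdots\tau_1\tau_0=\pi_2^{\,b}\pi_1^{\,a}=\pi_1^{\,a},\qquad a\equiv p^\sigma+b'\equiv M/q'\pmod M,
\]
so $\Pi$ is the translation by $M/q'$ and all its cycles have length $q'$. Define $g_c$ for $c\in\mathbb Z$ by $g_0=\mathrm{id}$ and $g_{c+1}=\tau_cg_c$. Then $g_{c+p^\sigma}=g_c\Pi$, as both sides satisfy the same recursion in $c$ and agree at $c=0$. Let $x^{(j)}(c)$ be the first entry of $w_{g_c(j)}$. By compatibility, entry number $i$ of $w_{g_c(j)}$ (counting from $0$) is the first entry of $w_{g_{c+i}(j)}$, so the $n$-window of $x^{(j)}$ at $c$ is $w_{g_c(j)}$. Since $\Pi^{q'}=\mathrm{id}$, the sequence $x^{(j)}$ is $p^\sigma q'$-periodic. For instance, if $\ell=3$, $p=5$, $m=n=2$, then $\alpha=\beta=0$, $p^\sigma=625$, $M=3$, $(w_0,w_1,w_2)=(00,01,10)$, $\pi_2$ exchanges $1$ and $2$, and $b'=2$, $b=4$, $a=621=3\cdot207$.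

\emph{The layer $X$.} Let $t=\ell^m$ and let $z$ be a de Bruijn cycle of span $m$ over $\mathbb F_\ell$. A move by $p^\sigma$ columns applies $\Pi$ to the indices of all rows at once, which is the situation of Lemma~\ref{lem:circuits}. Identify $\mathbb Z_M$ with $K\times\mathbb Z_{q'}$, $|K|=M/q'$, so that $\Pi(\kappa,h)=(\kappa,h+1)$, and apply that lemma with $w=m$, this $t$, and $q=q'$, which is odd. The period is $\ell^m(M/q')^mq'^{\,m-1}=\ell^{mn-\beta}$. We obtain $\eta\colon\mathbb Z_{\ell^{mn-\beta}}\to\mathbb Z_M$ such that $r\bmod t$ and the word $\Pi^J\eta(r),\dots,\Pi^J\eta(r+m-1)$ determine $r\bmod\ell^{mn-\beta}$ and $J\in\mathbb Z_{q'}$. Put $X(r,c)=z(r)+x^{(\eta(r))}(c)$.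

\emph{Decoding.} Let $Y$ be a torus over $\mathbb F_p$ relative to $t$ of size $tp^\alpha\times p^\sigma$. Row $i$ of the window of $X$ at $(r,c)$ is $w_{g_c(\eta(r+i))}+z(r+i)(1,\dots,1)$, which gives $z(r+i)$ and $g_c(\eta(r+i))$. From $z(r),\dots,z(r+m-1)$ we get $r\bmod t$. Then $Y$ gives $r\bmod p^\alpha$ and the residue $c_0\in[0,p^\sigma)$ of $c$. Write $c=c_0+p^\sigma J$ with $J\in\mathbb Z_{q'}$. As $g_c=g_{c_0}\Pi^J$ and $g_{c_0}$ is a known permutation, we obtain $\Pi^J\eta(r+i)$ for $0\le i<m$, hence $r\bmod\ell^{mn-\beta}$ and $J$. This completes the proof of Proposition~\ref{prop:two}.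

\section{All primes small in the same direction}\label{sec:short}

In this section $R>m\ge2$, $p^{v_p(R)}\le m$ for every prime $p$, and $Q$ is the set of primes dividing $R$. By Lemma~\ref{lem:columns}, what Proposition~\ref{prop:short} needs is an $(m;1,R)$-family over $\prod_{p\in Q}\mathbb F_p$. It cannot be obtained as a product of $(m;1,p^{v_p(R)})$-families over the fields $\mathbb F_p$, because there is no $(m;1,N)$-family over $\mathbb F_p$ with $2\le N\le m$: the member with zero window at $0$ would be $N$-periodic and vanish on a full period, so it would be the zero sequence, whose orbit has length $1$. Instead we build the layers one after another. The layer of $p$ is only required to have orbit lengths divisible by the full power of $p$, and the next layer is chosen separately for each orbit, so as to supply the part of $R$ that is still missing.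

\begin{example}\label{ex:six}
Let $m=3$ and $R=6$. By (L), the solutions of $(E-1)(E+1)^2x=\mathbf 1$ over $\mathbb F_3$ form a $3$-complete, $E$-invariant family. They are the $27$ sequences $x_i=i+a+(b+ci)(-1)^i$ with $a,b,c\in\mathbb F_3$. All are $6$-periodic and none is $2$-periodic, since $x_6=x_0$ type periodicity aside, $x_{i+2}-x_i=2+2c(-1)^i$ does not vanish for both parities of $i$. Also $x_{i+3}-x_i=-2(b+ci)(-1)^i$. So there is one orbit of length $3$ (for $b=c=0$) and there are four orbits of length $6$. A representative $x$ of an orbit of length $6$ is paired with each of the eight $3$-periodic binary sequences $y$, and we take the pairs $(E^jx,E^jy)$, $0\le j<6$. The representative $x=\dots012012\dots$ is paired with each of the eight $6$-periodic sequences $y$ with period $u_0,u_1,u_2,u_0+1,u_1,u_2$, which form a $(3;3,2)$-family, and we take $(E^jx,E^jy)$, $0\le j<3$. The $4\cdot6\cdot8+3\cdot8=216$ pairs form a $(3;1,6)$-family over $\mathbb F_3\times\mathbb F_2$: the ternary window gives $x$ and $j$, then the binary window gives $y$, and every pair has least period $6$.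
\end{example}

The general step is the following lemma, proved after we have used it.

\begin{lemma}\label{lem:layer}
Let $p$ be prime, $q=p^c$ with $c\ge1$, let $d\ge1$ have all its prime divisors smaller than $p$, and let $t\ge1$ and $q\le m<tqd$. There is an $m$-complete, $E^t$-invariant family of $tqd$-periodic sequences over $\mathbb F_p$ all of whose $E^t$-orbit lengths are divisible by $q$.
\end{lemma}

\begin{proposition}\label{prop:tower}
Let $t\mid R$ and let $Q'\subseteq Q$ contain all primes dividing $R/t$. There is an $(m;t,R/t)$-family over $\prod_{p\in Q'}\mathbb F_p$.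
\end{proposition}

\begin{proof}
We use induction on $|Q'|$. If $t=R$, which is forced when $Q'=\emptyset$, take the product of $m$-complete spaces of $R$-periodic sequences from Lemma~\ref{lem:codes}; this uses $R\ge m$. Let $t<R$, let $p$ be the largest prime dividing $R/t$, and write $R/t=qd$ with $q$ a power of $p$ and $p\nmid d$. Then $q\le p^{v_p(R)}\le m<R=tqd$, so Lemma~\ref{lem:layer} gives a family $\mathcal G$ over $\mathbb F_p$. In each $E^t$-orbit of $\mathcal G$ choose a representative $x$, let $\omega_x$ be the orbit length and $t_x=t\omega_x$. As $q\mid\omega_x\mid qd$, we have $t_x\mid R$ and $R/t_x\mid d$, so $Q'\setminus\{p\}$ contains all primes dividing $R/t_x$. By induction there is an $(m;t_x,R/t_x)$-family $\mathcal H_x$ over $\prod_{p'\in Q'\setminus\{p\}}\mathbb F_{p'}$. Let $\mathcal F$ consist of all $(E^{tj}x,E^{tj}y)$ with $x$ a representative, $0\le j<\omega_x$ and $y\in\mathcal H_x$.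

The family $\mathcal F$ is $m$-complete: the $\mathbb F_p$-part of a word at a position $i$ fits exactly one member $E^{tj}x$ of $\mathcal G$, and the rest fits exactly one member of $E^{tj}\mathcal H_x$. It is $E^t$-invariant: $E^t$ raises $j$ by one, and at $j=\omega_x-1$ it produces $(x,E^{t_x}y)$ with $E^{t_x}y\in\mathcal H_x$. Finally, $E^{tB}$ fixes a member if and only if $B=\omega_xB'$ and $E^{t_xB'}y=y$, that is, if and only if $\omega_x\cdot R/t_x=R/t$ divides $B$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:short}]
Take $t=1$ and $Q'=Q$ in Proposition~\ref{prop:tower} and apply Lemma~\ref{lem:columns} with $t=1$, $q=R$, $C=k_0^m/R$. If $R$ is even, then $2^{v_2(R)}\le m$ gives $v_2(R)<m$, so $v_2(C)=m-v_2(R)>0$, and the exception does not occur.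
\end{proof}

\subsection*{Proof of Lemma~\ref{lem:layer}}
If $t\ge m$, the $(m;t,q)$-family of Lemma~\ref{lem:odometer} will do; note $c<p^c\le m$. From now on $t<m$, and a counter no longer fits into a block. Write $m=tu+v$ with $u\ge1$ and $0\le v<t$, and let $V$ be a $v$-complete space of $t$-periodic sequences over $\mathbb F_p$. We use recurrences in $E^t$: a polynomial of degree $u$ in $E^t$ accounts for $tu$ of the $m$ degrees of freedom, and $V$ supplies the remaining $v$ on the right-hand side.

\begin{lemma}\label{lem:rec}
Let $f\in\mathbb F_p[z]$ be monic of degree $u$ with $(z-1)f\mid z^T-1$, and let $c_0$ be a $t$-periodic sequence. Then $\mathcal G=\{x:f(E^t)x\in c_0+V\}$ is an $m$-complete, $E^t$-invariant family of $tT$-periodic sequences.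
\end{lemma}

\begin{proof}
For $x\in\mathcal G$ the sequence $y=f(E^t)x$ is $t$-periodic. Hence $f(E^t)E^tx=y$, which gives invariance, and $(E^t-1)f(E^t)x=0$, which gives $E^{tT}x=x$. Since $f\mid z^T-1$ we have $f(0)\ne0$, so (L) applies to $f(z^t)$, of degree $tu$: each of the $p^v$ right-hand sides has $p^{tu}$ solutions, and $|\mathcal G|=p^m$. The entry $y_s$ depends only on $x_s,\dots,x_{s+tu}$, so $x[i,i+m)$ determines $y[i,i+v)$, hence $y$ by the $v$-completeness of $V$, hence $x$ by (L).
\end{proof}

As in Lemma~\ref{lem:factor}, a high power of $z-1$ in $f$ together with a nonzero right-hand side forces a high power of $p$ in the orbit lengths. To force $q$ we need multiplicity $e\ge q/p$, and periodicity allows at most $e\le q-1$. So there are two cases, according to whether the available degree $u$ reaches $q/p$.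

\subsubsection*{The case $u\ge q/p$}
The degree $u-e$ left over must be filled by factors prime to $z-1$. Note that $u\le qd-1$, because $tu\le m<tqd$.

\begin{lemma}\label{lem:gaps}
Let $p,q,d$ be as in Lemma~\ref{lem:layer} and $q/p\le u\le qd-1$. There are an integer $e\in[q/p,\,q-1]$ and a monic divisor $H$ of $\bigl(\frac{z^d-1}{z-1}\bigr)^q$ in $\mathbb F_p[z]$ with $e+\deg H=u$.
\end{lemma}

\begin{proof}
Choose $1=d_0\mid d_1\mid\dots\mid d_L=d$ with $\ell_i=d_i/d_{i-1}$ prime, so $\ell_i<p\le q$. Let $G_i=(z^{d_i}-1)/(z^{d_{i-1}}-1)$, of degree $s_i=d_{i-1}(\ell_i-1)$; then $G_1\cdots G_L=(z^d-1)/(z-1)$. Let $D_i$ be the set of degrees of the products $G_1^{a_1}\cdots G_i^{a_i}$ with $0\le a_j\le q$; its maximum is $M_i=q(d_i-1)$. We claim that for every integer $N\in[0,M_i]$ there is $\delta\in D_i$ with $0\le N-\delta\le\max(0,p-3)$.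

For $i=0$ we have $D_0=\{0\}$ and $N=0$. Let $i\ge1$, so $p\ge3$, and let $a\in[0,q]$ be largest with $as_i\le N$. If $N-as_i\le M_{i-1}$, apply the claim for $i-1$ to $N-as_i$ and add $as_i$. Otherwise $as_i+M_{i-1}<N\le M_i=qs_i+M_{i-1}$, so $a<q$, and maximality gives $N\le(a+1)s_i-1$. Take $\delta=as_i+M_{i-1}\in D_i$. Since $\ell_i-1-q<0$ and $d_{i-1}\ge1$,
\[
N-\delta\le s_i-1-M_{i-1}=d_{i-1}(\ell_i-1-q)+q-1\le\ell_i-2\le p-3 .
\]

Now let $N=u-q/p\ge0$ and let $\delta$ be the largest element of $D_L$ with $\delta\le N$. If $N\le q(d-1)$, then $N-\delta\le\max(0,p-3)\le q-q/p-1$, because $q-q/p\ge p-1$. If $N>q(d-1)$, then $\delta=q(d-1)$ and $N-\delta\le qd-1-q/p-q(d-1)=q-q/p-1$. So $e=q/p+N-\delta$ lies in $[q/p,q-1]$, and we let $H$ be a product $\prod G_i^{a_i}$ of degree $\delta$.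
\end{proof}

This is why the primes are treated in decreasing order. For $p=q=2$, $d=5$, $u=2$ the conclusion fails: $e=1$ is forced, and $z^4+z^3+z^2+z+1$ has no root in $\mathbb F_2$.

Let $f=(z-1)^eH$. Then $(z-1)f$ divides $(z^d-1)^q=z^{qd}-1$. Since $v<t$, there is a $t$-periodic $c_0\notin V$. Take $\mathcal G$ from Lemma~\ref{lem:rec} with $T=qd$. Suppose the orbit length of some $x\in\mathcal G$, a divisor of $qd$, is not divisible by $q$. Then it divides $(q/p)d$, so $x$ is annihilated at $z=E^t$ by
\[
z^{(q/p)d}-1=(z-1)^{q/p}\gamma(z),\qquad\gamma=\Bigl(\frac{z^d-1}{z-1}\Bigr)^{q/p}.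
\]
Multiplying by $(z-1)^{e-q/p}H$ gives $\gamma(E^t)y=0$ for $y=f(E^t)x$. As $y$ is $t$-periodic, $\gamma(E^t)y=\gamma(1)y=d^{q/p}y$, and $p\nmid d$, so $y=0$. This contradicts $y\in c_0+V$ with $c_0\notin V$.

\subsubsection*{The case $u<q/p$}
This happens, for example, for $p=2$, $q=m=4$, $t=3$, $d=1$. Now even $f=(z-1)^u$ gives orbits that are too short, and we glue them by Lemma~\ref{lem:merge}. We have $t\ge2$, since $t=1$ would give $u=m\ge q$. Let $q_0=p^j$ be the least power of $p$ exceeding $u$, so $p^{j-1}\le u<p^j$ and $1\le j\le c-1$, and let $q/q_0=p^e$. Since $q\le m<t(u+1)\le tq_0$, we have $e<p^e<t$.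

Put $\Delta=E^t-1$, $\mathcal L=\{x:\Delta^ux\in V\}$ and $\mathcal G_0=\{x:\Delta^ux\in c_0+V\}$, where the $t$-periodic sequence $c_0$ is chosen below. As $(z-1)^{u+1}$ divides $(z-1)^{q_0}=z^{q_0}-1$, Lemma~\ref{lem:rec} applies to both with $T=q_0$. The family $\mathcal L$ is a vector space and $\mathcal G_0$ is a coset of it.

Adjacent orbits are easy to produce. For $0\le b\le t-2$ let $\delta_b\in\mathcal L$ be the member with $m$-window $(1,0,\dots,0)$ at $b$. Then $x$ and $x+\lambda\delta_b$ have the same $(m-1)$-window at $b+1$, for all $x\in\mathcal G_0$ and $\lambda\in\mathbb F_p$. On the positions $0,\dots,t-2$ the $\delta_b$ are triangular, since $\delta_b$ is $1$ at $b$ and $0$ at $b+1,\dots,t-2$ (note $t-2\le b+m-1$); so they are linearly independent. Let $W'$ be the span of $\delta_0,\dots,\delta_{e-1}$, which is defined as $e-1\le t-2$ and has $p^e$ elements. We would like to group the orbits by cosets of $W'$. The difficulty is that $W'$ is not $E^t$-invariant, so cosets of $W'$ need not induce a partition of the orbits, and two members of a coset might lie in one orbit. We therefore pass to the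 $\mathbb F_p[\Delta]$-module $W\subseteq\mathcal L$ generated by $\delta_0,\dots,\delta_{t-2}$, which is $E^t$-invariant, and choose $c_0$ so that $E^t$ permutes the cosets of $W$ in $\mathcal G_0$ in cycles of full length. Neither $\mathcal L$ nor $W$ depends on $c_0$.

\emph{Choice of $c_0$.} Let $K_W=\{w\in W:\Delta w=0\}$ be the space of $t$-periodic members of $W$. The quotient $W/\Delta W$ is spanned by the images of the $t-1$ generators, so
\[
\dim K_W=\dim W-\dim\Delta W=\dim W/\Delta W\le t-1 .
\]
The $t$-periodic sequences form a space of dimension $t$, so we can choose a $t$-periodic $c_0\notin K_W$. (This is the reason for using only $t-1$ generators.)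

\emph{$V\subseteq K_W$.} Let $v\ge1$, as otherwise $V=0$, and let $\theta_b=\Delta^u\delta_b\in V\cap W$ for $0\le b\le v-1\le t-2$. The entry $(\Delta^ux)_s$ is a combination of $x_s,x_{s+t},\dots,x_{s+tu}$ with coefficient $(-1)^u$ at $x_s$. For $b\le s\le b+v-1$ these positions lie in $[b,b+m-1]$, where $\delta_b$ vanishes except at $b$. So $(\theta_b)_b=(-1)^u$ and $(\theta_b)_s=0$ for $b<s\le b+v-1$. Thus $\theta_0,\dots,\theta_{v-1}$ are triangular on the positions $0,\dots,v-1$, hence a basis of the $v$-dimensional space $V$. So $V\subseteq W$, and members of $V$ are $t$-periodic.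

\emph{If $x\in\mathcal G_0$ and $E^{tB}x-x\in W$, then $q_0\mid B$.} Suppose not. As $x$ is $tq_0$-periodic, we may assume $0<B<q_0$, so $B=p^lB'$ with $p\nmid B'$ and $l<j$. By (F),
\[
E^{tB}-1=(1+\Delta^{p^l})^{B'}-1=\Delta^{p^l}\chi(\Delta),\qquad\chi(0)=B'\ne0\text{ in }\mathbb F_p.
\]
Choose a polynomial $\chi'$ with $\chi\chi'\equiv1\pmod{z^{u+1}}$. Since $\Delta^ux$ is $t$-periodic, $\Delta^{u+1}x=0$, and so $\Delta^{p^l}x=\chi'(\Delta)(E^{tB}x-x)\in W$. As $p^l\le p^{j-1}\le u$, also $\Delta^ux\in W$, hence $\Delta^ux\in K_W$. Then $c_0\in\Delta^ux+V\subseteq K_W$, a contradiction.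

\emph{Gluing.} It follows that all $E^t$-orbits on $\mathcal G_0$, and all $E^t$-orbits on the set of cosets $x+W$ in $\mathcal G_0$, have length exactly $q_0$. So $\mathcal G_0$ is an $(m;t,q_0)$-family, and each orbit of sequences maps bijectively onto an orbit of cosets. Choose one coset from each orbit of cosets, and let $\Sigma$ be the union of the chosen cosets. Every orbit of sequences has exactly one member in $\Sigma$. As $W'\subseteq W$, the set $\Sigma$ is partitioned into cosets of $W'$, and this partitions the orbits of $\mathcal G_0$ into sets of $p^e$ orbits each. Each set is connected, because any two members of a coset of $W'$ are joined by steps $x\to x+\lambda\delta_b$. Lemma~\ref{lem:merge} gives an $(m;t,q_0p^e)$-family, that is, an $(m;t,q)$-family. Its members are $tq$-periodic, hence $tqd$-periodic. This completes the proof of Lemma~\ref{lem:layer}, and with it the proof of Theorem~\ref{thm:main}.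

\begin{thebibliography}{9}

\bibitem{source}
``Abstract. An $(R,S;m,n)_k$-de Bruijn torus is a $k$-ary $R\times S$ toroidal array with the property that every $k$-ary $m\times n$ matrix appears exactly on\dots'',
\texttt{http://www.lehigh.edu/\textasciitilde gi02/meshfv.pdf}.

\bibitem{paterson1}
K.~G. Paterson, \emph{Perfect maps}, IEEE Trans. Inform. Theory 40 (1994) 743--753.

\bibitem{paterson2}
K.~G. Paterson, \emph{New classes of perfect maps I}, J. Combin. Theory Ser. A 73 (1996) 302--334.

\bibitem{paterson3}
K.~G. Paterson, \emph{New classes of perfect maps II}, J. Combin. Theory Ser. A 73 (1996) 335--345.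

\end{thebibliography}
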